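\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Singular power LCM matrices on gcd-closed sets}


\begin{abstract}
Let $a$ be a positive integer. We prove that there is a threshold $k(a)$ such that the matrix of $a$-th powers of least common multiples $([x_i,x_j]^a)$ is nonsingular on every gcd-closed set of at most $k(a)$ elements, while for every $n>k(a)$ it is singular on some gcd-closed set of $n$ elements. The point is to construct one singular example for each $a$. We reduce this to an equation $1+\sum_{q\in B}q^a=(p^a-1)\sum_{q\in C}q^a$ in pairwise coprime integers, and solve it by partitioning an interval into digit-sum classes. The method also gives gcd-closed sets on which the matrices for finitely many prescribed positive rational exponents all have large nullity.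
\end{abstract}

\section{The question and the results}

A set $S=\{x_1<\dots<x_n\}$ of positive integers is \emph{gcd closed} if $\gcd(x_i,x_j)\in S$ for all $i,j$. All gcd-closed sets below are finite and nonempty. Write $[x,y]$ for the least common multiple of $x$ and $y$, and for real $\varepsilon$ put
\[
[S^\varepsilon]=\bigl([x_i,x_j]^{\varepsilon}\bigr)_{1\le i,j\le n}.
\]
For a positive integer $\varepsilon=a$ this is the \emph{power LCM matrix} on $S$. When is it singular?

For $n=1$ it never is. For $n=2$, gcd-closedness forces $x_1\mid x_2$, and the determinant is $x_2^a(x_1^a-x_2^a)\ne0$. Nonsingularity continues for a while: it is known that for every $a\ge1$ the matrix $[S^a]$ is nonsingular on all gcd-closed $S$ with $n\le7$. It is also known that for $a=1$ this is the end: for every $n\ge 8$ there is a gcd-closed $S$ with $n$ elements and $[S]$ singular. One may guess that every exponent behaves like this, and the following conjecture is stated in \cite{RA}.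

\medskip
\noindent\textbf{Conjecture.} \emph{There is a positive integer $k(a)$ depending only on $a$, such that $[S^{a}]$ is nonsingular if $n \leq k(a)$ and $S$ is gcd closed. But for any integer $n \geq k(a)+1$, there is a gcd-closed set $S$ such that $[S^{a}]$ is singular.}
\medskip

(In the second sentence $S$ has $n$ elements.) Two things could go wrong. The sizes of singular examples could have gaps; this is excluded by a simple padding argument. More seriously, for some $a$ there might be no singular example at all. No single set can serve infinitely many positive integer exponents: we shall see that singularity of $[S^a]$ means the vanishing of one of finitely many sums $\sum_{t\in S} c_t t^{-a}$, whose integer coefficients $c_t$ do not depend on $a$ and are not all zero, and for large $a$ the term with the smallest $t$ such that $c_t\ne0$ dominates. So the examples have to change with $a$. We construct them.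

\begin{theorem}\label{thm:A}
For every integer $a\ge1$ there is an integer $k(a)\ge1$ such that $[S^a]$ is nonsingular for all gcd-closed $S$ with $|S|\le k(a)$, while for every $n\ge k(a)+1$ some gcd-closed $S$ with $|S|=n$ has $[S^a]$ singular. By the known results quoted above, $k(1)=7$ and $k(a)\ge7$ for all $a\ge2$.
\end{theorem}

Thus the conjecture is true for every positive integer $a$. The known results are used only for the last sentence of the theorem. The construction is flexible enough to give more.

\begin{theorem}\label{thm:B}
\begin{enumerate}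
\item[\textup{(i)}] Let $S_0$ be a gcd-closed set, $A$ a finite set of positive rationals, and $m\ge1$ an integer. For all sufficiently large $n$ there is a gcd-closed $S\supseteq S_0$ with $|S|=n$ such that $[S^\varepsilon]$ has nullity at least $m$ for every $\varepsilon\in A$ simultaneously.
\item[\textup{(ii)}] The first sentence of Theorem~\ref{thm:A} holds with $a$ replaced by any positive rational $\varepsilon$.
\item[\textup{(iii)}] For a fixed gcd-closed $S$, the matrix $[S^\varepsilon]$ is singular for only finitely many real $\varepsilon$. So $A$ cannot be taken infinite in \textup{(i)}.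
\item[\textup{(iv)}] For real $\varepsilon<0$ and every gcd-closed $S$, the matrix $[S^\varepsilon]$ is positive definite. So no negative exponent is possible in \textup{(i)}.
\end{enumerate}
\end{theorem}

The plan is as follows. Section~\ref{sec:fact} factors $[S^\varepsilon]$ and turns singularity into the vanishing of an explicit function $\alpha_{S,\varepsilon}$ at a point of $S$. Section~\ref{sec:compare} computes this function by comparing $S$ with a larger and simpler set, and works out a singular example with $14$ elements by hand. Section~\ref{sec:construction} does the same in general and arrives at the equation of the abstract. Section~\ref{sec:equation} solves the equation. Sections~\ref{sec:A} and \ref{sec:B} prove the theorems.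

\section{Factorization and padding}\label{sec:fact}

For gcd-closed $S$ and real $\varepsilon$ define $\alpha_{S,\varepsilon}:S\to\mathbb R$ by
\begin{equation}\label{eq:alpha}
\sum_{t\in S,\ t\mid s}\alpha_{S,\varepsilon}(t)=s^{-\varepsilon}\qquad(s\in S).
\end{equation}
The term $t=s$ occurs on the left, so \eqref{eq:alpha} determines $\alpha_{S,\varepsilon}(s)$ from the values at smaller elements; the function exists and is unique.

\begin{lemma}\label{lem:fact}
Let $S$ be gcd closed. Then $[S^\varepsilon]=D\,E\,\Lambda\,E^{T}D$, where $D$ and $E$ are invertible real matrices, $D$ is diagonal, and $\Lambda$ is the diagonal matrix with entries $\alpha_{S,\varepsilon}(s)$, $s\in S$. In particular, the nullity of $[S^\varepsilon]$ is the number of $s\in S$ with $\alpha_{S,\varepsilon}(s)=0$.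
\end{lemma}

\begin{proof}
Let $s,t\in S$. An element $d\in S$ divides both $s$ and $t$ if and only if it divides $\gcd(s,t)$. Since $\gcd(s,t)\in S$, equation \eqref{eq:alpha} at this element reads
\[
\gcd(s,t)^{-\varepsilon}=\sum_{d\in S,\ d\mid s,\ d\mid t}\alpha_{S,\varepsilon}(d).
\]
Now $[s,t]^\varepsilon=s^\varepsilon\,t^\varepsilon\gcd(s,t)^{-\varepsilon}$. So the factorization holds with $D=\mathrm{diag}(s^\varepsilon)_{s\in S}$ and $E_{s,d}=1$ if $d\mid s$, $E_{s,d}=0$ otherwise. If $S$ is listed in increasing order, $E$ is lower triangular with ones on the diagonal. So $D$ and $E$ are invertible.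
\end{proof}

This is where gcd-closedness enters: for $S=\{2,3\}$, say, there is no $d\in S$ dividing both elements, and the displayed sum is empty.

\begin{remark}\label{rem:small}
Let $\varepsilon=a\ge1$ be an integer. How can $\alpha_{S,a}(s)$ vanish? By \eqref{eq:alpha}, the sum of $\alpha_{S,a}$ over the proper divisors of $s$ in $S$ must be $s^{-a}$. For $s=\min S$ this sum is empty, so $\alpha_{S,a}(s)=s^{-a}>0$. Suppose these proper divisors have a single maximal element $t$ (under divisibility). Then they are the divisors of $t$ in $S$, and $\alpha_{S,a}(s)=s^{-a}-t^{-a}<0$. Suppose there are two, $t$ and $t'$, and put $g=\gcd(t,t')\in S$, $u=t/g$, $u'=t'/g$. Every proper divisor of $s$ in $S$ divides $t$ or $t'$, and those dividing both are the divisors of $g$ in $S$. So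
\[
\alpha_{S,a}(s)=s^{-a}-t^{-a}-t'^{-a}+g^{-a}=s^{-a}+g^{-a}\bigl(1-u^{-a}-u'^{-a}\bigr).
\]
Here $u,u'$ are coprime and greater than $1$, so $u^{-a}+u'^{-a}\le\frac12+\frac13<1$ and $\alpha_{S,a}(s)>0$. Hence a singular example needs an element with at least three maximal proper divisors in $S$; the example below has four.
\end{remark}

The values of $\alpha$ are local: $\alpha_{S,\varepsilon}(s)$ depends only on the divisors of $s$ in $S$. This gives both ways of enlarging $S$ that we need.

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[\textup{(a)}] If $S\subseteq S'$ are gcd closed and every $t\in S'$ dividing an element of $S$ lies in $S$, then $\alpha_{S',\varepsilon}=\alpha_{S,\varepsilon}$ on $S$.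
\item[\textup{(b)}] If $S$ is gcd closed and $n'\ge|S|$, there is a gcd-closed $S'\supseteq S$ with $|S'|=n'$ such that, for every real $\varepsilon$, the nullity of $[S'^{\,\varepsilon}]$ is at least that of $[S^\varepsilon]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At the elements of $S$ the recursions \eqref{eq:alpha} for $S$ and for $S'$ coincide.

(b) Let $z=2\operatorname{lcm}(S)$. Then $S\cup\{z\}$ is gcd closed, because $\gcd(z,s)=s$ for $s\in S$. Since $z>\max S$, it divides no element of $S$, so by (a) the values of $\alpha$ on $S$ do not change, and by Lemma~\ref{lem:fact} the nullity does not decrease. Iterate.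
\end{proof}

Consequently, for a given exponent, the existence of a threshold follows from the existence of a single singular example (the details are in Section~\ref{sec:A}). The remaining task is: \emph{for every $a$, find a gcd-closed $S$ and $x\in S$ with $\alpha_{S,a}(x)=0$.}

\section{Computing $\alpha$ inside a larger set}\label{sec:compare}

On a set that is a product of chains, $\alpha$ is a product.

\begin{lemma}\label{lem:box}
Let $b_1,\dots,b_k>1$ be pairwise coprime integers, $E_1,\dots,E_k\ge1$ integers, and
\[
T=\{b_1^{e_1}\cdots b_k^{e_k}:\ 0\le e_i\le E_i\}.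
\]
Then $T$ is gcd closed and
\[
\alpha_{T,\varepsilon}(b_1^{e_1}\cdots b_k^{e_k})=\prod_{i:\,e_i\ge1}b_i^{-e_i\varepsilon}(1-b_i^{\varepsilon}).
\]
\end{lemma}

\begin{proof}
Because the $b_i$ are pairwise coprime and $>1$, an element of $T$ determines its exponents, divisibility in $T$ is comparison of exponents, and the gcd is obtained by taking the minimum of each exponent. So $T$ is gcd closed. Put $\varphi_i(0)=1$ and $\varphi_i(e)=b_i^{-e\varepsilon}-b_i^{-(e-1)\varepsilon}$ for $e\ge1$. Then $\sum_{f\le e}\varphi_i(f)=b_i^{-e\varepsilon}$. Multiplying over $i$, we see that the function $\prod_i\varphi_i(e_i)$ satisfies \eqref{eq:alpha} on $T$. It is the asserted product, since $\varphi_i(e)=b_i^{-e\varepsilon}(1-b_i^\varepsilon)$ for $e\ge1$.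
\end{proof}

We call such a set $T$ a \emph{box}. On $T$ itself $\alpha_{T,\varepsilon}$ never vanishes for $\varepsilon\ne0$. But for $\varepsilon>0$ its sign is $(-1)^{\#\{i:\,e_i\ge1\}}$; both signs occur, so sums of several values may vanish. The next lemma says that passing to a smaller gcd-closed set produces such sums.

\begin{lemma}\label{lem:refine}
Let $S\subseteq T$ be gcd closed sets. For $s\in S$, call $d\in T$ \emph{new at $s$} if $d\mid s$ and $d$ divides no $t\in S$ with $t\mid s$, $t\ne s$. Then
\[
\alpha_{S,\varepsilon}(s)=\sum_{d\in T,\ d\text{ new at }s}\alpha_{T,\varepsilon}(d)\qquad(s\in S).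
\]
\end{lemma}

\begin{proof}
Denote the right-hand side by $\beta(s)$. Fix $s\in S$ and let $d\in T$ divide $s$. The set $\{t\in S: d\mid t\mid s\}$ contains $s$ and is closed under gcd, so the gcd $t_0$ of all its elements belongs to it and divides all of them. We claim that $t_0$ is the only divisor $t\in S$ of $s$ at which $d$ is new. First, $d$ is new at $t_0$: if $d\mid t'\mid t_0$ with $t'\in S$, then $t'$ lies in the set, so $t_0\mid t'$ and $t'=t_0$. Conversely, if $d$ is new at $t\in S$ with $t\mid s$, then $t$ lies in the set, so $t_0\mid t$; since $d\mid t_0$, newness forces $t=t_0$.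

Hence each $d\in T$ with $d\mid s$ is counted in exactly one of the $\beta(t)$ with $t\in S$, $t\mid s$, and only such $d$ are counted. Therefore
\[
\sum_{t\in S,\ t\mid s}\beta(t)=\sum_{d\in T,\ d\mid s}\alpha_{T,\varepsilon}(d)=s^{-\varepsilon},
\]
the last step by \eqref{eq:alpha} for $T$. By uniqueness, $\beta=\alpha_{S,\varepsilon}$.
\end{proof}

So the strategy is: take a box $T$ with top element $x$ and remove some elements near the top, but keep $x$. Choose the removed elements so that none of them divides a remaining element other than $x$. Then the elements new at $x$ are exactly $x$ and the removed ones, and $\alpha_{S,a}(x)$ is the sum of their values $\alpha_{T,a}$. The remaining elements other than $x$ are closed under taking divisors in $T$, so the remaining set is gcd closed. It remains to make the sum $0$.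

\begin{example}\label{ex:980}
Let $a=1$ and let $T$ be the set of the $18$ divisors of $x=980=2^2\cdot5\cdot7^2$. By Lemma~\ref{lem:box}, $980\,\alpha_{T,1}(d)$ is $980/d$ times the product of $1-\ell$ over the primes $\ell\mid d$. For five elements near the top this gives
\[
\begin{array}{c|ccccc}
d&980&196&140&28&490\\ \hline
980/d&1&5&7&35&2\\
980\,\alpha_{T,1}(d)&-24&30&-168&210&-48
\end{array}
\]
(for instance, $d=196=2^2\cdot7^2$ gives $5\cdot(-1)(-6)=30$). The sum of the last row is $0$. So remove $196,140,28,490$ and keep $980$:
\[
S=\{1,2,4,5,7,10,14,20,35,49,70,98,245,980\}.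
\]
The elements other than $980$ are exactly the divisors of $245$, $98$, $70$ and $20$. They form a set closed under taking divisors, hence under gcd, and adding $980$ keeps it gcd closed since $\gcd(980,d)=d$ for every $d\in S$. None of the five elements of the table divides $245$, $98$, $70$ or $20$, so precisely these five are new at $980$. By Lemma~\ref{lem:refine}, $\alpha_{S,1}(980)=0$, and $[S]$ is a singular $14\times14$ matrix.

Why does the sum vanish? Grouping $d$ with $d/5$, we get $30-24=6\cdot1$ and $210-168=6\cdot7$, while $490$ stands alone and gives $-48=-6\cdot 4\cdot 2$. The vanishing is the identity $1+7=(5-1)\cdot2$.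
\end{example}

\section{From an equation to a singular matrix}\label{sec:construction}

The example has a pattern. In $x=p\prod q^2$ the numbers $q$ occur squared. Hence dividing $x$ by one $q$ keeps the factor $1-q^a$ in $\alpha_{T,a}$ and only multiplies the value by $q^a$. (If $q$ occurred to the first power, the value would be multiplied by $q^a/(1-q^a)$, and we would face an equation between fractions.) The number $p$ occurs once and controls signs: dividing by $p$ replaces the factor $1-p^a<0$ by $p^a$. Measure values in units of $x^{-a}\prod(1-q^a)$. Then $x$ and $x/p$ together give $(1-p^a)+p^a=1$. If we remove both $x/q$ and $x/(pq)$, they together give the positive quantity $q^a$. If we remove only $x/q$, we get the negative quantity $-(p^a-1)q^a$. Using both kinds, we can hope for cancellation.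

\begin{proposition}\label{prop:construct}
Let $p>1$ be an integer and let $B,C$ be disjoint finite sets, $B\cup C\ne\emptyset$, such that $p$ and the elements of $B\cup C$ are pairwise coprime integers greater than $1$. Put
\[
x=p\prod_{q\in B\cup C}q^2 .
\]
Then there is a gcd-closed set $S$ of divisors of $x$ with $1,x\in S$ such that, for every integer $a\ge1$,
\[
\alpha_{S,a}(x)=x^{-a}\prod_{q\in B\cup C}(1-q^a)\cdot\Bigl[\,1+\sum_{q\in B}q^a-(p^a-1)\sum_{q\in C}q^a\Bigr].
\]
\end{proposition}

\begin{proof}
Let $T$ be the box of all $p^{e_0}\prod_{q\in B\cup C}q^{e_q}$ with $0\le e_0\le1$ and $0\le e_q\le2$. Its top element is $x$, and $d\mapsto x/d$ maps $T$ to itself. Let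
\[
V=\{1,p\}\cup\{q,\,pq:\ q\in B\}\cup\{q:\ q\in C\},\qquad U=\{x/v:\ v\in V\},
\]
and define
\[
S=\{x\}\cup(T\setminus U).
\]

\emph{$S$ is gcd closed and contains $1$.} Every divisor in $T$ of an element of $V$ lies in $V$. If $d\in U$ divides $d'\in T$, then $x/d'\in T$ divides $x/d\in V$, so $x/d'\in V$ and $d'\in U$. Thus no element of $U$ divides an element of $T\setminus U$; equivalently, $T\setminus U$ contains with an element all its divisors in $T$. As $T$ is gcd closed, so is $T\setminus U$. Adding $x$ preserves this, since $\gcd(x,d)=d$ for $d\in T$. Finally $1=x/x\notin U$, because $x\notin V$: each $q$ has exponent $2$ in $x$ but at most $1$ in an element of $V$, and there is at least one $q$.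

\emph{The new elements at $x$ are those of $U$.} The elements of $S$ other than $x$ are those of $T\setminus U$ (note $x\in U$), and all of them divide $x$. An element of $T\setminus U$ divides itself, so it is not new at $x$. An element of $U$ divides no element of $T\setminus U$, so it is new.

\emph{The sum.} By Lemma~\ref{lem:refine}, $\alpha_{S,a}(x)=\sum_{v\in V}\alpha_{T,a}(x/v)$. Write $\Pi=\prod_{q\in B\cup C}(1-q^a)$. Lemma~\ref{lem:box} gives
\[
\alpha_{T,a}(x)=x^{-a}(1-p^a)\,\Pi,\qquad \alpha_{T,a}(x/p)=x^{-a}p^a\,\Pi,
\]
the second because the factor $p^{-a}(1-p^a)$ is replaced by $1$. Passing from $x$ to $x/q$, or from $x/p$ to $x/(pq)$, replaces the factor $q^{-2a}(1-q^a)$ by $q^{-a}(1-q^a)$, that is, multiplies the value by $q^a$. Hence the contributions to $x^a\Pi^{-1}\alpha_{S,a}(x)$ are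
\begin{itemize}
\item $(1-p^a)+p^a=1$ from $v=1,p$;
\item $q^a\bigl((1-p^a)+p^a\bigr)=q^a$ from $v=q,pq$, for each $q\in B$;
\item $q^a(1-p^a)$ from $v=q$, for each $q\in C$.
\end{itemize}
Adding up gives the formula.
\end{proof}

So it suffices to find $p$, $B$ and $C$ as in the proposition with
\begin{equation}\label{eq:main}
1+\sum_{q\in B}q^a=(p^a-1)\sum_{q\in C}q^a .
\end{equation}

\begin{example}
Example~\ref{ex:980} is the case $a=1$, $p=5$, $B=\{7\}$, $C=\{2\}$. For $a=2$ one may take $p=2$, $B=\{5,11\}$, $C=\{7\}$, because $1+25+121=147=3\cdot49$. Here $|T|=2\cdot3^3=54$ and $|V|=7$, so $S$ has $54-7+1=48$ elements and $[S^2]$ is singular.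
\end{example}

\section{Solving the equation}\label{sec:equation}

Equation \eqref{eq:main} must be solved exactly, for every $a$, and in pairwise coprime numbers. Coprimality calls for free parameters; exactness leaves little room for them. Both demands can be met by an identity: a combination
\[
\sum_{0\le n<N} c_n(X+nh)^a\qquad\text{with } c_n\in\{1,\,-(p^a-1)\}
\]
that is a negative constant, independent of $X$. Then $X$ is free and can be used to make the numbers $X+nh$ coprime. The numbers with $c_n=1$ go into $B$, the others into $C$. Writing $r=p^a$, the condition on $c_n$ says $c_n=1-r\cdot\mathbf 1[n\in I]$ for some set $I$ of indices: all terms minus $r$ times the terms in $I$. For the polynomial to be constant, the $k$-th powers of the elements of $I$ must sum to exactly $1/r$ of the full sum $\sum_{n<N}n^k$, for every $k<a$. This suggests partitioning an interval into $r$ classes with equal lower power sums, and taking one class as $I$. For $r=2$, $a=1$ the identity is simply $X-(X+h)=-h$. In general the digit sum in base $r$ does it.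

\begin{lemma}\label{lem:digits}
Let $r\ge2$, $a\ge1$ be integers and $N=r^a$. For $0\le n<N$ let $s(n)$ be the sum of the $a$ base-$r$ digits of $n$ (leading zeros allowed), and for $j\in\mathbb Z/r$ put
\[
I_j=\{0\le n<N:\ s(n)\equiv j \bmod r\},\qquad \kappa_j=\sum_{0\le n<N,\ n\notin I_j}n^a-(r-1)\sum_{n\in I_j}n^a .
\]
Then for all integers $X,h$,
\begin{equation}\label{eq:identity}
\sum_{0\le n<N,\ n\notin I_j}(X+nh)^a-(r-1)\sum_{n\in I_j}(X+nh)^a=\kappa_j\,h^a ,
\end{equation}
and $\kappa_j<0$ for at least one $j$.
\end{lemma}

The idea of the proof is to write the coefficients as combinations of the functions $n\mapsto\omega^{s(n)}$ with $\omega^r=1$, $\omega\ne1$. The generating polynomial of such a function factors over the digits and has a zero of order exactly $a$ at $1$.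

\begin{proof}
Let $\omega$ be a complex number with $\omega^r=1$, $\omega\ne1$, and put
\[
M_k(\omega)=\sum_{n=0}^{N-1}\omega^{s(n)}n^k\qquad(k\ge0,\ 0^0=1).
\]

\emph{Claim: $M_k(\omega)=0$ for $k<a$, and $M_a(\omega)\ne0$.} Writing $n$ in base $r$ we factor
\[
G(z)=\sum_{n=0}^{N-1}\omega^{s(n)}z^n=\prod_{i=0}^{a-1}g(z^{r^i}),\qquad g(w)=\sum_{d=0}^{r-1}\omega^dw^d .
\]
Since $\omega^r=1$, we have $(\omega w-1)g(w)=w^r-1$. Putting $w=1$ gives $g(1)=0$, and differentiating at $w=1$ then gives $(\omega-1)g'(1)=r$, so $g'(1)\ne0$. Hence $z\mapsto g(z^{r^i})$ vanishes at $z=1$ with derivative $r^ig'(1)\ne0$. So $G$ is a product of $a$ factors each having a simple zero at $1$, and has a zero of order exactly $a$ there. Now let $\theta=z\,\frac{d}{dz}$; then $M_k(\omega)$ is the value of $\theta^kG$ at $z=1$. By induction, using $\theta(z^iG^{(i)})=i\,z^iG^{(i)}+z^{i+1}G^{(i+1)}$, the function $\theta^kG$ is $z^kG^{(k)}$ plus a linear combination of the $z^iG^{(i)}$ with $i<k$. At $z=1$ all derivatives of order less than $a$ vanish, so $M_k(\omega)=0$ for $k<a$ and $M_a(\omega)=G^{(a)}(1)\ne0$.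

\emph{The identity.} Put $c_j(n)=1-r\cdot\mathbf 1[n\in I_j]$, which is $1$ for $n\notin I_j$ and $-(r-1)$ for $n\in I_j$. Since $\sum_{\omega^r=1}\omega^{s(n)-j}=r\cdot\mathbf 1[n\in I_j]$ and the term $\omega=1$ equals $1$, we get
\[
c_j(n)=-\sum_{\omega^r=1,\ \omega\ne1}\omega^{-j}\,\omega^{s(n)} .
\]
By the claim, $\sum_nc_j(n)n^k=0$ for $k<a$. Expanding $(X+nh)^a$ by the binomial theorem, only the term $n^ah^a$ survives in $\sum_nc_j(n)(X+nh)^a$, and it contributes $h^a\sum_nc_j(n)n^a=\kappa_jh^a$. This is \eqref{eq:identity}.

\emph{Signs.} For each $n$, $\sum_jc_j(n)=r-r=0$, so $\sum_j\kappa_j=0$. Fix $\omega\ne1$ with $\omega^r=1$. Since $\sum_j\omega^j=0$, we have $\sum_j\omega^jc_j(n)=-r\,\omega^{s(n)}$, hence $\sum_j\omega^j\kappa_j=-r\,M_a(\omega)\ne0$. So the integers $\kappa_j$ have sum zero and are not all zero, and one of them is negative.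
\end{proof}

\begin{example}
For $a=2$ and $r=4$ the classes are
\[
\begin{aligned}
I_0&=\{0,7,10,13\},& I_1&=\{1,4,11,14\},\\
I_2&=\{2,5,8,15\},& I_3&=\{3,6,9,12\}.
\end{aligned}
\]
Each has sum $30$, and the sums of squares are $318,334,318,270$, with total $1240$. So $\kappa_j=1240-4\sum_{n\in I_j}n^2$ takes the values $-32,-96,-32,160$.
\end{example}

By \eqref{eq:identity} with $\kappa_j<0$, each block of numbers $X+nh$ contributes a fixed \emph{negative} amount $-L$ to the left side of \eqref{eq:main} minus the right side. Several blocks contribute a multiple of $-L$. What remains is to balance the $1$ on the left of \eqref{eq:main}: we add some numbers to $B$ that turn it into a positive multiple of $L$.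

\begin{proposition}\label{prop:solve}
Let $a\ge1$, $p\ge2$ and $W\ge1$ be integers. There are disjoint finite sets $B,C$ with $C\ne\emptyset$ such that the elements of $B\cup C$ are integers greater than $1$, pairwise coprime and coprime to $pW$, and \eqref{eq:main} holds.
\end{proposition}

\begin{proof}
Let $r=p^a$ and $N=r^a$, and take $j$ with $\kappa_j<0$ from Lemma~\ref{lem:digits}. Write $I=I_j$ and put
\[
h=pW\cdot N!,\qquad L=-\kappa_jh^a\ge1 .
\]
Then $h\mid L$, and \eqref{eq:identity} says that for every integer $X$
\begin{equation}\label{eq:block}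
\sum_{0\le n<N,\ n\notin I}(X+nh)^a-(p^a-1)\sum_{n\in I}(X+nh)^a=-L .
\end{equation}
All elements of $B\cup C$ will be $\equiv1\bmod h$. This makes them coprime to $pW$. It also ensures that \emph{every prime dividing one of them exceeds $N$ and does not divide $h$}, because all primes up to $N$ divide $h$.

\emph{Auxiliary numbers.} Define $q_1,\dots,q_{L-1}$ by $q_1=1+L$ and $q_{i+1}=1+Lq_1\cdots q_i$. They are greater than $1$ and pairwise coprime, since $q_{i+1}\equiv1$ modulo each earlier one. They are $\equiv1\bmod L$, hence $\equiv1\bmod h$. Moreover
\[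
1+\sum_{i=1}^{L-1}q_i^a\equiv1+(L-1)\equiv0\pmod L,
\]
so $1+\sum_iq_i^a=Lt$ with an integer $t\ge1$.

\emph{Blocks.} We choose $X_1,\dots,X_t>1$, all $\equiv1\bmod h$, such that the numbers $X_k+nh$ $(1\le k\le t,\ 0\le n<N)$ together with the $q_i$ are pairwise coprime. Suppose $X_1,\dots,X_{k-1}$ have been chosen, and let $P$ be the product of all $q_i$ and all $X_{k'}+nh$ with $k'<k$, $0\le n<N$. All factors are $\equiv 1\bmod h$, so $\gcd(P,h)=1$, and by the Chinese remainder theorem there is $X_k>1$ with
\[
X_k\equiv1\bmod h,\qquad X_k\equiv h\bmod P .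
\]
\begin{itemize}
\item \emph{Each $X_k+nh$ is coprime to $P$.} Let $\ell$ be a prime dividing $P$. Then $X_k+nh\equiv(n+1)h\bmod\ell$. Here $\ell\nmid h$, and $\ell>N\ge n+1\ge1$, so $\ell\nmid(n+1)h$.
\item \emph{The block is pairwise coprime.} Suppose a prime $\ell$ divides $X_k+nh$ and $X_k+n'h$ with $n\ne n'$. Then $\ell\mid(n-n')h$ and $\ell\nmid h$, so $\ell\mid n-n'$ and $\ell<N$. But primes dividing $X_k+nh\equiv1\bmod h$ exceed $N$, a contradiction.
\end{itemize}

\emph{Conclusion.} Let
\[
B=\{q_i\}\cup\{X_k+nh:\ 1\le k\le t,\ n\notin I\},\qquad C=\{X_k+nh:\ 1\le k\le t,\ n\in I\},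
\]
with $0\le n<N$ in both. All numbers listed are greater than $1$ and pairwise coprime, hence distinct, so $B$ and $C$ are disjoint. The class $I$ is nonempty, since it contains one of the one-digit numbers $0,\dots,r-1$; so $C\ne\emptyset$. Summing \eqref{eq:block} over $X=X_1,\dots,X_t$ we get
\[
1+\sum_{q\in B}q^a-(p^a-1)\sum_{q\in C}q^a=Lt-tL=0. \qedhere
\]
\end{proof}

\begin{corollary}\label{cor:exists}
For all integers $a\ge1$ and $W\ge1$ there is a gcd-closed set $S\ni1$ whose maximum $x>1$ is a multiple of all its elements, with $\gcd(x,W)=1$ and $\alpha_{S,a}(x)=0$. In particular, $[S^a]$ is singular.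
\end{corollary}

\begin{proof}
Take a prime $p\nmid W$, the sets $B,C$ from Proposition~\ref{prop:solve}, and $S$ from Proposition~\ref{prop:construct}. The number $x=p\prod_{q\in B\cup C}q^2$ is coprime to $W$, and $\alpha_{S,a}(x)=0$ by \eqref{eq:main}. Lemma~\ref{lem:fact} gives the last statement.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

By Corollary~\ref{cor:exists} with $W=1$, there are gcd-closed sets on which $[S^a]$ is singular. Let $n_0$ be the least cardinality of such a set. A matrix $(x_1^a)$ of size $1$ is nonsingular, so $n_0\ge2$. Put $k(a)=n_0-1\ge1$. By minimality, $[S^a]$ is nonsingular for every gcd-closed $S$ with $|S|\le k(a)$. Starting from a singular example with $n_0$ elements, Lemma~\ref{lem:local}(b) gives, for every $n\ge n_0=k(a)+1$, a gcd-closed $S$ with $|S|=n$ and $[S^a]$ singular.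

The last sentence of the theorem translates the quoted results: they say that $n_0=8$ for $a=1$ and $n_0\ge8$ for $a\ge2$. \qed

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection*{Prescribed exponents and large nullity: (i) and (ii)}

The idea is to glue many examples of Corollary~\ref{cor:exists}, made coprime to each other through the parameter $W$, onto $S_0$. They are glued at $g=\min S_0$ so that they do not disturb each other. A rational exponent $u/v$ reduces to the exponent $u$ by passing to $v$-th powers.

First, $g$ divides every element of $S_0$: the gcd of all elements of $S_0$ lies in $S_0$ and divides $g$, so it equals $g$.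

List the pairs $(\varepsilon,i)$ with $\varepsilon\in A$, $1\le i\le m$, as $l=1,\dots,M$. For the $l$-th pair write $\varepsilon=u/v$ with positive integers $u,v$. Apply Corollary~\ref{cor:exists} with $a=u$ and with $W$ the product of $\operatorname{lcm}(S_0)$ and the maxima $x^{(l')}$, $l'<l$, obtained before. This gives a set $S^{(l)}$ with maximum $x^{(l)}$. Put
\[
R_l=\{t^v:\ t\in S^{(l)}\},\qquad X_l=(x^{(l)})^v .
\]
Since $\gcd(t^v,s^v)=\gcd(t,s)^v$, the set $R_l$ is gcd closed. Since $t^v\mid s^v$ if and only if $t\mid s$, and $(s^v)^{-u/v}=s^{-u}$, the recursion \eqref{eq:alpha} for $R_l$ and exponent $u/v$ is the one for $S^{(l)}$ and exponent $u$. Hence $\alpha_{R_l,\varepsilon}(X_l)=0$. Every element of $S^{(l)}$ divides $x^{(l)}$. So, by the choice of $W$, elements of different $R_l$ are coprime, and all elements of $R_l$ are coprime to $\operatorname{lcm}(S_0)$. Also $1\in R_l$. Let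
\[
U=S_0\cup\bigcup_{l=1}^{M}gR_l,\qquad gR_l=\{g\rho:\ \rho\in R_l\}.
\]

\emph{$U$ is gcd closed.} The sets $S_0$ and $gR_l$ are gcd closed. For $s\in S_0$ and $\rho\in R_l$ we have $\gcd(s,g\rho)=g\gcd(s/g,\rho)=g$, as $s/g$ divides $\operatorname{lcm}(S_0)$. For $\rho\in R_l$, $\rho'\in R_{l'}$ with $l\ne l'$, we have $\gcd(g\rho,g\rho')=g$.

\emph{If $y\in U$ divides $g\rho$ with $\rho\in R_l$, then $y\in gR_l$.} If $y\in S_0$, then $\gcd(y,\rho)=1$, so $y\mid g$; as $g=\min S_0$, this gives $y=g\in gR_l$. If $y=g\rho'$ with $\rho'\in R_{l'}$ and $l'\ne l$, then $\rho'\mid\rho$ and $\gcd(\rho',\rho)=1$, so $\rho'=1$ and again $y=g\in gR_l$. The case $y\in gR_l$ is trivial.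

By Lemma~\ref{lem:local}(a), $\alpha_{U,\varepsilon}=\alpha_{gR_l,\varepsilon}$ on $gR_l$. Multiplying \eqref{eq:alpha} for $R_l$ by $g^{-\varepsilon}$ shows $\alpha_{gR_l,\varepsilon}(g\rho)=g^{-\varepsilon}\alpha_{R_l,\varepsilon}(\rho)$. Hence $\alpha_{U,\varepsilon}(gX_l)=0$ for the exponent $\varepsilon$ belonging to $l$. The $X_l>1$ are pairwise coprime, so the $gX_l$ are distinct, and for each $\varepsilon\in A$ the function $\alpha_{U,\varepsilon}$ has at least $m$ zeros. By Lemma~\ref{lem:fact}, $[U^\varepsilon]$ has nullity at least $m$ for every $\varepsilon\in A$. Lemma~\ref{lem:local}(b) extends this to every $n\ge|U|$, which proves (i).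

Part (i) with $S_0=\{1\}$, $A=\{\varepsilon\}$, $m=1$ shows that singular examples exist for every positive rational $\varepsilon$. The argument of Section~\ref{sec:A} for the first sentence of Theorem~\ref{thm:A} then applies verbatim with $\varepsilon$ in place of $a$. This proves (ii).

\subsection*{Finitely many exponents for a fixed set: (iii)}

Solving \eqref{eq:alpha} recursively in increasing order of $s$, we obtain integers $c_{s,t}$, independent of $\varepsilon$, with $c_{s,s}=1$ and
\[
\alpha_{S,\varepsilon}(s)=\sum_{t\in S,\ t\mid s}c_{s,t}\,t^{-\varepsilon}=\sum_{t\in S,\ t\mid s}c_{s,t}\,e^{-\varepsilon\log t}.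
\]
As a function of $\varepsilon$ this is an exponential sum with distinct frequencies and not all coefficients zero. A sum $f(\varepsilon)=\sum_{i=1}^kc_ie^{-\lambda_i\varepsilon}$ with distinct real $\lambda_i$ and nonzero real $c_i$, $k\ge1$, has at most $k-1$ real zeros. This is clear for $k=1$. For $k\ge2$ the derivative of $e^{\lambda_1\varepsilon}f(\varepsilon)$ is a sum of the same type with $k-1$ terms, so it has at most $k-2$ zeros by induction, and by Rolle's theorem $f$ has at most $k-1$. Hence for each of the finitely many $s\in S$ only finitely many $\varepsilon$ satisfy $\alpha_{S,\varepsilon}(s)=0$. By Lemma~\ref{lem:fact}, $[S^\varepsilon]$ is singular for only finitely many $\varepsilon$.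

\subsection*{Negative exponents: (iv)}

Let $\varepsilon=-\delta<0$. If $S=\{1\}$, the matrix is $(1)$. Otherwise let $T$ be the set of all divisors of $\operatorname{lcm}(S)>1$. It contains $S$ and is a box as in Lemma~\ref{lem:box}, with the primes dividing $\operatorname{lcm}(S)$ as the $b_i$. Hence, for $d\in T$,
\[
\alpha_{T,\varepsilon}(d)=\prod_{\ell^e\,\|\,d,\ e\ge1}\ell^{e\delta}(1-\ell^{-\delta})>0,
\]
where the product is over the primes $\ell\mid d$ and $\ell^e$ is the exact power dividing $d$. By Lemma~\ref{lem:refine}, $\alpha_{S,\varepsilon}(s)$ is a sum of such positive numbers, and the sum is not empty, because $s\in T$ is new at $s$. So $\alpha_{S,\varepsilon}(s)\ge\alpha_{T,\varepsilon}(s)>0$ for all $s\in S$. In the factorization of Lemma~\ref{lem:fact} we have $[S^\varepsilon]=(DE)\Lambda(DE)^T$ with $DE$ invertible and $\Lambda$ positive definite, so $[S^\varepsilon]$ is positive definite. \qed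

\medskip
The cancellation between values of opposite sign that produced our singular examples is thus special to positive exponents.

\begin{thebibliography}{9}
\bibitem{RA} ``Research Article'', \url{https://aimspress.com/aimspress-data/math/2022/6/PDF/math-07-06-572.pdf}
\end{thebibliography}

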